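# BiLipschitz homogeneous continua in the plane

## Nondegenerate biLipschitz homogeneous continua are Jordan curves

**Theorem 1.** Every nondegenerate biLipschitz homogeneous continuum $X\subset\mathbb R^2$ is a Jordan curve (hence a quasicircle).

Here are the words of the statement. The set $X\subset\mathbb R^2$ carries the Euclidean metric.

**Definition (biLipschitz homogeneous).** A map $f:X\to X$ is $K$-biLipschitz, $K\ge1$, if
$$K^{-1}|u-v|\le|f(u)-f(v)|\le K|u-v|\qquad\text{for all }u,v\in X .$$
The set $X$ is biLipschitz homogeneous if there is one constant $K$ such that for all $x,y\in X$ there is a surjective $K$-biLipschitz map $f:X\to X$ with $f(x)=y$. The same definition is used in any metric space $(X,d)$.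

A $K$-biLipschitz surjection is a homeomorphism, and its inverse is again $K$-biLipschitz. So the condition says that any point can be moved to any other by a self-homeomorphism whose distortion is bounded by a constant that does not depend on the two points. In particular $X$ is homogeneous under homeomorphisms.

**Definition (continuum).** A continuum is a compact connected metric space. Single points are allowed; a continuum is nondegenerate if it has more than one point.

A Jordan curve is a homeomorphic image of $S^1$. A quasicircle is the image of a round circle under a quasiconformal homeomorphism of the plane. By a classical theorem of Ahlfors, a Jordan curve is a quasicircle exactly when it has bounded turning: there is a constant $a$ such that any two points $u,v$ of the curve are joined by a subarc of diameter at most $a|u-v|$. That a biLipschitz homogeneous Jordan curve in the plane must be a quasicircle is known background, so the content of Theorem 1 is the word "Jordan". Whether it holds is a question stated as unknown in "Bilipschitz Homogeneous Hyperbolic Nets".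

## Circles, segments, discs and a cusp

The circle is biLipschitz homogeneous with $K=1$, by rotations. If $h:S^1\to X$ is an $L$-biLipschitz bijection, then conjugating rotations by $h$ shows that $X$ is homogeneous with $K=L^2$; this covers ellipses and squares.

A segment is not homogeneous even under homeomorphisms: removing an endpoint leaves it connected, removing an interior point does not. A closed disc is not homogeneous either: its center has a neighborhood homeomorphic to an open disc, so by homogeneity every point would, and invariance of domain would make the closed disc open in $\mathbb R^2$. We shall use this last argument again.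

The biLipschitz condition is stronger than topological homogeneity. Let $X$ be the boundary of $\{0\le x\le1,\ |y|\le x^2\}$. This is a Jordan curve with a cusp at $0$. Suppose $f:X\to X$ is a $K$-biLipschitz surjection with $f(0)=(1,0)$. Take $u=(x,x^2)$, $v=(x,-x^2)$ with $0<x\le\frac12$. One of the two subarcs between $u$ and $v$ contains $0$, the other contains $(1,0)$, so both have diameter at least $x$. Hence both subarcs between $f(u)$ and $f(v)$ have diameter at least $x/K$. But $f(u),f(v)$ lie within $K|u|\le 2Kx$ of $(1,0)$, and inside the ball of radius $\frac14$ about $(1,0)$ the curve is just a vertical segment (a point $(a,\pm a^2)$ has distance at least $\frac12$ from $(1,0)$ if $a\le\frac12$ and at least $\frac14$ if $a\ge\frac12$). So, once $2Kx<\frac14$, one of the subarcs between $f(u)$ and $f(v)$ is a segment of length $|f(u)-f(v)|\le 2Kx^2$. Thus $x/K\le 2Kx^2$, which is false for small $x$.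

## Pseudo-arcs, circles of pseudo-arcs and the topological classification

Purely topological homogeneity has been classified in the plane. We take the following theorem as known.

**(HO)** (Hoehn and Oversteegen) Any compact planar set that is homogeneous under self-homeomorphisms is a finite set, a Cantor set, a Jordan curve, a pseudo-arc, a circle of pseudo-arcs, or the product of one of the first two with one of the latter three.

A nondegenerate continuum is connected and infinite, so it is not finite, not a Cantor set, and not a product with a disconnected factor. Hence a nondegenerate homogeneous planar continuum is *a Jordan curve, a pseudo-arc or a circle of pseudo-arcs*. To prove Theorem 1 we must exclude the last two for biLipschitz homogeneity. Here is what we need to know about them.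

**Definition (indecomposable, hereditarily indecomposable).** A continuum is indecomposable if it is not the union of two proper subcontinua. It is hereditarily indecomposable, abbreviated h.i., if all its subcontinua are indecomposable.

The interval is decomposable: $[0,1]=[0,\frac12]\cup[\frac12,1]$. An indecomposable example is the dyadic solenoid $\Sigma=\{(z_0,z_1,\dots)\in(S^1)^{\mathbb N}: z_{n+1}^2=z_n\}$, with projections $\pi_n$. Suppose $\Sigma=A\cup B$ with $A,B$ proper subcontinua. If $\pi_n(A)=S^1$ for infinitely many $n$, then for all $n$ (apply squarings), so $A$ is dense in $\Sigma$ and $A=\Sigma$. So for large $n$ neither $\pi_n(A)$ nor $\pi_n(B)$ is $S^1$. But $\pi_{n+1}(A)$ and $\pi_{n+1}(B)$ are arcs or points covering $S^1$, so one of them is an arc of length at least $\pi$, and its image under squaring is all of $S^1$: a contradiction. The solenoid is not h.i., since it contains the arc $\{(e^{i\theta/2^n})_n:\theta\in[0,1]\}$. An h.i. continuum contains no arc at all.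

The way in which we use h.i. is this. *In an h.i. continuum two intersecting subcontinua $M,N$ are nested, that is, one contains the other.* Otherwise $M$ and $N$ would be proper subcontinua of the continuum $M\cup N$, which would then be decomposable.

**Definition (chainable, pseudo-arc).** A continuum is chainable if for every $\varepsilon>0$ it is covered by open sets $U_1,\dots,U_n$ of diameter less than $\varepsilon$ with $U_i\cap U_j\neq\emptyset$ exactly when $|i-j|\le1$. A pseudo-arc is a nondegenerate, chainable, h.i. continuum (Moise, Bing).

An interval is chainable, with short overlapping intervals; a circle is not. The nerve of a chain is a segment, which is contractible, and by Lebesgue numbers chains are cofinal among open covers; so a chainable continuum has the Čech cohomology of a point.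

**Definition (circle of pseudo-arcs).** The only property of a circle of pseudo-arcs $X$ that we use is its defining decomposition: there is a continuous surjection $q:X\to S^1$ all of whose fibers are pseudo-arcs.

We shall also use some textbook facts.

**(BB) Boundary bumping** (Nadler, *Continuum Theory*, Thm 5.4). If $U$ is a nonempty proper open subset of a continuum and $C$ is a component of $\overline U$, then $C\cap\operatorname{bd}U\ne\emptyset$. Connectedness is needed: in $\{0\}\cup[1,2]$ the set $U=\{0\}$ has empty boundary.

**(CW) Cut wire** (Nadler, Thm 5.2). If $A,B$ are closed subsets of a compact metric space $M$ and no component of $M$ meets both, then $M=M_1\sqcup M_2$ with $M_i$ closed, $A\subset M_1$, $B\subset M_2$. For example, if $M=\{0\}\cup\{1/n:n\ge1\}$, $A=\{0\}$, $B=\{1\}$, one may take $M_2=\{1\}$.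

**(Comp) Composants** (Nadler, Ch. V and XI). In a nondegenerate indecomposable continuum the relation "$x,y$ lie in a common proper subcontinuum" is an equivalence relation. Its classes, the composants, are pairwise disjoint and dense, and there are uncountably many of them. In $[0,1]$, which is decomposable, the relation is not transitive: $0\sim\frac12\sim1$ but $0\not\sim1$.

**(Čech)** Čech cohomology is taken over $\mathbb Q$. The space $\check H^0(Y)$ consists of the locally constant functions $Y\to\mathbb Q$. We use the Mayer–Vietoris sequence for closed subsets of compacta; the Vietoris–Begle theorem (a continuous surjection of compacta all of whose fibers have the Čech cohomology of a point induces isomorphisms); and Alexander duality, in the form that for compact $Y\subset\mathbb R^2$ the number of components of $\mathbb R^2\setminus Y$ is $1+\dim\check H^1(Y)$. For a theta curve $\dim\check H^1=2$, and there are three complementary components.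

## Nested continua of prescribed diameter

We start with pseudo-arcs. Topology alone cannot exclude them, because the pseudo-arc is homogeneous under homeomorphisms (a classical theorem). Neither can biLipschitz homogeneity alone: Theorem 10 below gives the pseudo-arc a compatible metric in which it is biLipschitz homogeneous. So the argument must use the Euclidean metric somewhere. We will use it in one place only: a Euclidean ball of radius $r$ contains a bounded number of $cr$-separated points. The aim is to violate this bound.

Nestedness gives an h.i. continuum a canonical subcontinuum at each point and each scale.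

**Lemma 2.** Let $(X,d)$ be a nondegenerate h.i. continuum and $D=\operatorname{diam}X$. For $x\in X$, $t>0$ let $A_t(x)$ be the union of all subcontinua of diameter $\le t$ containing $x$.

(a) $A_t(x)$ is the largest subcontinuum of diameter $\le t$ containing $x$. In particular $A_s(x)\subset A_t(x)$ for $s\le t$.

(b) If $y\in A_t(x)$, then $A_t(y)=A_t(x)$.

(c) If $0<t\le D$, then $\operatorname{diam}A_t(x)=t$.

(d) If $f:X\to X$ is a $K$-biLipschitz surjection with $f(p)=w$, then $A_{t/K}(w)\subset f(A_t(p))\subset A_{Kt}(w)$.

Part (a) is false without nestedness: in $[0,1]$ with $x=\frac12$, $t=\frac14$, the intervals $[\frac14,\frac12]$ and $[\frac12,\frac34]$ both qualify, and their union has diameter $\frac12$.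

*Proof.* **(a)** We show that the union is itself one of the continua in the family. The family contains $\{x\}$. Any two members contain $x$, so they are nested; the family is totally ordered by inclusion. The union is connected since all members contain $x$. Any two of its points lie in one member (the larger of two members containing them), so the union has diameter $\le t$. Its closure is compact, connected, of diameter $\le t$ and contains $x$; hence the closure is a member of the family, so it is contained in the union, and the union is closed. Monotonicity in $t$ is clear.

**(b)** We show that the sets $A_t(\cdot)$ partition $X$ for fixed $t$. If $y\in A_t(x)$, then $A_t(x)$ is a continuum of diameter $\le t$ containing $y$, so $A_t(x)\subset A_t(y)$. In particular $x\in A_t(y)$, and the same argument gives $A_t(y)\subset A_t(x)$.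

**(c)** We show that the largest continuum uses up its allowed diameter. If $t=D$, then $A_D(x)=X$. Let $t<D$ and suppose that $A=A_t(x)$ has diameter $<t$. Put $\eta=(t-\operatorname{diam}A)/2>0$ and let $U$ be the open $\eta$-neighborhood of $A$. Then $\operatorname{diam}\overline U\le\operatorname{diam}A+2\eta=t<D$, so $U\ne X$. Let $C$ be the component of $\overline U$ containing the connected set $A$. By (BB), $C$ meets $\operatorname{bd}U=\overline U\setminus U$, which is disjoint from $A$. So $C\supsetneq A$ is a continuum of diameter $\le t$ containing $x$, contradicting (a).

**(d)** We compare canonical continua at $p$ and at $f(p)$. The set $f(A_t(p))$ is a continuum containing $w$ of diameter $\le Kt$, so it lies in $A_{Kt}(w)$. The set $f^{-1}(A_{t/K}(w))$ is a continuum containing $p$ of diameter $\le K\cdot t/K=t$, so it lies in $A_t(p)$; apply $f$. $\blacksquare$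

## A close pair that is far apart along the continuum

The next lemma needs no homogeneity. It finds, for each large scale $R$, two points at the small distance $\rho$ that are joined by a continuum of diameter $R$, and such that one of them stays $\rho$ away from the whole continuum of diameter $R/3$ through the other.

**Lemma 3.** Let $X$ be as in Lemma 2, $z\in X$, $\rho>0$ and $8\rho\le R\le D$. There is $p\in A_R(z)$ with $d(p,z)=\rho$ and $A_{R/3}(p)\cap B(z,\rho)=\emptyset$, where $B$ denotes the open ball.

*Proof.* **Step 1: a long continuum that avoids $B(z,\rho)$ and touches its boundary.** Let $G=A_R(z)$. It has diameter $R$ by Lemma 2(c). Some $u\in G$ has $d(u,z)\ge R/2$: otherwise, by compactness, all of $G$ would lie within some distance $r<R/2$ of $z$, and $\operatorname{diam}G\le2r<R$. Note $R/2\ge4\rho>\rho$. Let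
$$U=\{y\in G:d(y,z)>\rho\}.$$
It is open in $G$, contains $u$ and does not contain $z$. Let $Q$ be the component of $\overline U$ containing $u$. By (BB) in the continuum $G$, $Q$ contains a point $p\in\overline U\setminus U$. From $p\in\overline U$ we get $d(p,z)\ge\rho$, from $p\notin U$ we get $d(p,z)\le\rho$; so $d(p,z)=\rho$. Also $Q\subset\overline U$ does not meet $B(z,\rho)$. Finally
$$\operatorname{diam}Q\ge d(u,p)\ge d(u,z)-d(p,z)\ge\tfrac R2-\rho\ge\tfrac R2-\tfrac R8=\tfrac{3R}8>\tfrac R3 .$$

**Step 2: nestedness puts $A_{R/3}(p)$ inside $Q$.** The continua $Q$ and $A_{R/3}(p)$ both contain $p$, so one contains the other. Since $\operatorname{diam}Q>R/3\ge\operatorname{diam}A_{R/3}(p)$, it must be that $A_{R/3}(p)\subset Q$. Hence $A_{R/3}(p)$ misses $B(z,\rho)$. $\blacksquare$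

## Counting separated points over many scales

It is natural to fix $\rho$ and $z$, and to apply Lemma 3 at scales $R_0<R_1<\dots<R_J$ with $R_{j+1}\ge3R_j$. This gives points $p_0,\dots,p_J$, all at distance $\rho$ from $z$. They are distinct: $p_i\in A_{R_i}(z)$, while $p_j\notin A_{R_j/3}(z)$ (if $p_j$ were in it, then $z\in A_{R_j/3}(p_j)$ by Lemma 2(b), contrary to Lemma 3), and $A_{R_i}(z)\subset A_{R_j/3}(z)$ for $i<j$. But for a packing contradiction we need $d(p_i,p_j)\ge c\rho$, and here the attempt stops. Lemma 3 says that the single point $z$ is far from the *whole continuum* $A_{R/3}(p)$. It does not say that the point $p$ is far from the continuum $A_{R/3}(z)$. The quantitative separation is centered at $p$, not at $z$, and $p$ changes with $R$.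

Homogeneity repairs exactly this: it moves all the centers $p_j$ to one common point $w$. Then the images of $z$, rather than those of $p$, are the points that we count. If $K=1$ one sees the result at once. By Lemma 2(d) an isometry taking $p$ to $w$ takes $A_t(p)$ to $A_t(w)$; so each scale $R$ gives a point in $A_R(w)$, at distance $\rho$ from $w$, and at distance $\ge\rho$ from all of $A_{R/3}(w)$. With $R_j=8\rho\,3^j$ the point of scale $R_i$ lies in $A_{R_j/3}(w)$ for each $j>i$, so the points are $\rho$-separated. For general $K$ the window $[R/3,R]$ around $p$ becomes $[R/(3K),KR]$ around $w$, and successive windows fit end to end if the ratio of the scales is $3K^2$.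

**Theorem 4.** Let $(X,d)$ be a nondegenerate h.i. continuum, $D=\operatorname{diam}X$, such that for all $x,y\in X$ there is a surjective $K$-biLipschitz $f:X\to X$ with $f(x)=y$. Let $w\in X$, $\rho>0$, and let $J\ge0$ be an integer with $8\rho(3K^2)^J\le D$. Then the closed ball $\bar B(w,K\rho)$ contains $J+1$ points with pairwise distances $\ge\rho/K$.

*Proof.* **Step 1: one scale, recentered at $w$.** We claim that for $8\rho\le R\le D$ there is $z'\in A_{KR}(w)$ with
$$d(z',w)\le K\rho\qquad\text{and}\qquad\operatorname{dist}\big(z',A_{R/(3K)}(w)\big)\ge\rho/K. \tag{1}$$
Take any $z\in X$, take $p$ from Lemma 3, and take a $K$-biLipschitz surjection $f$ with $f(p)=w$. Put $z'=f(z)$. Then $d(z',w)=d(f(z),f(p))\le K\rho$. Since $p\in A_R(z)$, Lemma 2(b) gives $z\in A_R(z)=A_R(p)$, so $z'\in f(A_R(p))\subset A_{KR}(w)$ by Lemma 2(d). By Lemma 3, every $a\in A_{R/3}(p)$ has $d(z,a)\ge\rho$, so $d(z',f(a))\ge\rho/K$. By Lemma 2(d) with $t=R/3$, $A_{R/(3K)}(w)\subset f(A_{R/3}(p))$. This proves (1).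

**Step 2: stack the scales.** Put $R_j=8\rho(3K^2)^j$ for $0\le j\le J$; then $8\rho\le R_j\le D$. Put $s_j=R_j/(3K)$, and define $s_{J+1}$ by the same formula. Then
$$KR_j=8\rho K(3K^2)^j=\frac{8\rho(3K^2)^{j+1}}{3K}=s_{j+1}.$$
By Step 1 with $R=R_j$ choose
$$z_j\in A_{s_{j+1}}(w)\cap\bar B(w,K\rho)\quad\text{with}\quad\operatorname{dist}(z_j,A_{s_j}(w))\ge\rho/K,\qquad 0\le j\le J .$$
If $i<j$, then $i+1\le j$, so $z_i\in A_{s_{i+1}}(w)\subset A_{s_j}(w)$, and therefore $d(z_i,z_j)\ge\rho/K$. $\blacksquare$

**Corollary 5.** No nondegenerate h.i. continuum $X\subset\mathbb R^n$ is biLipschitz homogeneous for the Euclidean metric. More generally, no nondegenerate h.i. continuum with a doubling metric is biLipschitz homogeneous.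

A metric is doubling if there is $M$ such that every closed ball of radius $r$ is covered by $M$ closed balls of radius $r/2$, for all $r>0$. The Euclidean metric on a subset of $\mathbb R^n$ is doubling, but a direct count is easier.

*Proof.* In $\mathbb R^n$, suppose that a ball of radius $K\rho$ contains $N$ points with pairwise distances $\ge\rho/K$. The open balls of radius $\rho/(2K)$ about them are disjoint and lie in a ball of radius $K\rho+\rho/(2K)$. Comparing volumes,
$$N\le\left(\frac{K+1/(2K)}{1/(2K)}\right)^n=(1+2K^2)^n .$$
In a doubling space, choose $m$ with $2^m>2K^2$. Iterating the definition, a ball of radius $K\rho$ is covered by $M^m$ balls of radius $2^{-m}K\rho$. Each has diameter at most $2\cdot2^{-m}K\rho<\rho/K$, so it contains at most one of the points, and $N\le M^m$. Both bounds do not depend on $\rho$. By Theorem 4 there are $J+1$ such points, and every $J$ is allowed once $\rho\le D/(8(3K^2)^J)$. This is a contradiction. $\blacksquare$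

In particular no planar pseudo-arc is biLipschitz homogeneous.

## The fibers of a circle of pseudo-arcs are intrinsic

Corollary 5 does not apply to a circle of pseudo-arcs $X$, since $X$ is decomposable. For a closed set $T\subset S^1$ that is connected, $q^{-1}(T)$ is connected: if $q^{-1}(T)=P\sqcup N$ with $P,N$ closed, each fiber lies in $P$ or in $N$, so $q(P),q(N)$ are disjoint closed sets covering $T$ and one is empty. So the preimages of two closed half-circles decompose $X$; preimages of overlapping arcs need not be nested, and the sets $A_t(x)$ lose their meaning.

The fibers, however, are pseudo-arcs. If the biLipschitz maps of $X$ permute the fibers, then each single fiber is biLipschitz homogeneous and Corollary 5 applies to it. So we want to recognize the fibers topologically. The next lemma does so: an indecomposable subcontinuum cannot move across fibers. The reason is planar. An indecomposable continuum which crosses fibers would contain three disjoint strands joining the same two fibers. Two fibers and three strands form a thickened theta curve, whose complement has at least three components, while the complement of $X$ has only two.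

**Lemma 6.** Let $X\subset\mathbb R^2$ be a circle of pseudo-arcs that is homogeneous under homeomorphisms, and let $q:X\to S^1$ be as in the definition. If $E\subset X$ is a nondegenerate indecomposable subcontinuum, then $q(E)$ is a point.

*Proof.* Write $F_t=q^{-1}(t)$, and suppose that $q(E)$ is nondegenerate. Then $q(E)$ is an arc or $S^1$.

**Step 1: set up two arcs that every composant of $E$ has to choose between.** Choose nonempty open arcs $U_1,U_2\subset q(E)$ with disjoint closures. Then $S^1\setminus(U_1\cup U_2)$ is the union of two disjoint nondegenerate closed arcs $I_1,I_2$, and the closed arc $S^1\setminus U_1$ is $I_1\cup U_2\cup I_2$ in this order. Write $I_j=[c_j,d_j]$, where $c_j$ is an end of $U_1$ and $d_j$ an end of $U_2$. The ends of the arc $S^1\setminus U_1$ are $c_1$ and $c_2$.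

**Step 2: inside each composant $\kappa$ of $E$, find a continuum $Q$ with $q(Q)\subset S^1\setminus U_1$ and $q(Q)\supset I_j$ for some $j$.** The sets $E\cap q^{-1}(U_1)$ and $E\cap q^{-1}(U_2)$ are open in $E$ and nonempty. Since $\kappa$ is dense in $E$, it contains a point $a$ with $q(a)\in U_1$ and a point $v$ with $q(v)\in U_2$. By (Comp) some proper subcontinuum $L$ of $E$ contains both, and $L\subset\kappa$ because all points of $L$ are equivalent to $a$. Let
$$O=\{y\in L:q(y)\notin\overline{U_1}\}.$$
It is open in $L$, contains $v$ (because $U_2\cap\overline{U_1}=\emptyset$) and not $a$. Let $Q$ be the component of $\overline O$ containing $v$. The closed set $q^{-1}(S^1\setminus U_1)$ contains $O$, hence $\overline O$; so $q(Q)\subset S^1\setminus U_1$. By (BB) in $L$, $Q$ contains a point of $\overline O\setminus O$. Its $q$-value lies in $\overline{U_1}$ and in $S^1\setminus U_1$, so it is $c_1$ or $c_2$, say $c_j$. Thus $q(Q)$ is a connected subset of the arc $S^1\setminus U_1$ containing its end $c_j$ and the point $q(v)\in U_2$. Hence $q(Q)\supset I_j$.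

**Step 3: cut $Q$ down to a strand over $I_j$.** We claim that some component of $Q\cap q^{-1}(I_j)$ meets both $F_{c_j}$ and $F_{d_j}$. Suppose not. By (CW), $Q\cap q^{-1}(I_j)=H_1\sqcup H_2$ with $H_i$ closed, $Q\cap F_{c_j}\subset H_1$ and $Q\cap F_{d_j}\subset H_2$. Let $I'$ be the closure of $(S^1\setminus U_1)\setminus I_j$, a closed arc with $I_j\cup I'=S^1\setminus U_1$ and $I_j\cap I'=\{d_j\}$. Put $H_2'=H_2\cup(Q\cap q^{-1}(I'))$. Then:

- $H_1$ and $H_2'$ are closed with union $Q$, since $q(Q)\subset I_j\cup I'$;
- they are disjoint, since a point of $H_1\cap q^{-1}(I')$ would lie in $F_{d_j}\cap Q\subset H_2$;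
- both are nonempty, since $Q$ has points over $c_j$ and over $d_j$.

This contradicts the connectedness of $Q$.

**Step 4: three strands over the same arc.** Take five distinct composants of $E$, which exist by (Comp). Each contains, by Steps 2 and 3, a continuum meeting both end fibers over $I_1$ or both end fibers over $I_2$. Three of the five give the same $I_j$. Write $c=c_j$, $d=d_j$, so $c\ne d$, and let $E_1,E_2,E_3$ be the three continua. They are pairwise disjoint because composants are disjoint, and each meets both $F_c$ and $F_d$.

**Step 5: the theta count.** We show that $\mathbb R^2\setminus Y$ has at least three components, where $Y=A\cup B$, $A=F_c\cup F_d$, $B=E_1\cup E_2\cup E_3$. The set $Y\subset X$ is compact, and it is connected because $E_1$ meets both $F_c$ and $F_d$ and every $E_i$ meets $F_c$. So $\dim\check H^0(Y)=1$. The set $A$ has two components and $B$ has three, so $\dim\check H^0(A)=2$, $\dim\check H^0(B)=3$. The set $A\cap B$ is the disjoint union of the six nonempty closed sets $E_i\cap F_c$, $E_i\cap F_d$; their indicator functions are locally constant on $A\cap B$ and linearly independent, so $\dim\check H^0(A\cap B)\ge6$. In the Mayer–Vietoris sequence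
$$0\to\check H^0(Y)\to\check H^0(A)\oplus\check H^0(B)\to\check H^0(A\cap B)\to\check H^1(Y)$$
the middle map has rank $5-1=4$. So its cokernel, which embeds in $\check H^1(Y)$, has dimension at least $6-4=2$. By Alexander duality $\mathbb R^2\setminus Y$ has at least three components.

**Step 6: compare with the complement of $X$.** The fibers of $q$ are pseudo-arcs, which have the Čech cohomology of a point. By Vietoris–Begle, $\check H^1(X)\cong\check H^1(S^1)=\mathbb Q$, so $\mathbb R^2\setminus X$ has exactly two components. Since $Y\subset X$, each of them lies in one component of $\mathbb R^2\setminus Y$. As there are at least three of the latter, some component $V$ of $\mathbb R^2\setminus Y$ is disjoint from $\mathbb R^2\setminus X$, that is, $V\subset X$. The set $V$ is nonempty and open in $\mathbb R^2$, so $X$ has an interior point.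

**Step 7: homogeneity forbids interior points.** The interior point has an open neighborhood in $X$ homeomorphic to an open disc. By homogeneity every point of $X$ has one. By invariance of domain these neighborhoods are open in $\mathbb R^2$, so $X$ is open in $\mathbb R^2$. But a nonempty compact set cannot be open in the connected noncompact space $\mathbb R^2$. This contradiction shows that $q(E)$ is a point. $\blacksquare$

The number three matters in Step 5: with two strands the same count gives only $\dim\check H^1(Y)\ge4-3=1$, hence two complementary components, which is compatible with $X$.

**Proposition 7.** No circle of pseudo-arcs in $\mathbb R^2$ is biLipschitz homogeneous.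

*Proof.* Suppose $X$ is one, with constant $K$. Then $X$ is homogeneous under homeomorphisms, so Lemma 6 applies.

**Step 1: homeomorphisms of $X$ permute the fibers.** Let $f$ be a self-homeomorphism of $X$ and $F$ a fiber of $q$. Then $f(F)$ is a pseudo-arc, hence nondegenerate and indecomposable, so by Lemma 6 it lies in a fiber $F'$. Likewise $f^{-1}(F')$ lies in a fiber. That fiber contains $f^{-1}(F')\supset F$, so it equals $F$. Thus $f^{-1}(F')\subset F$, i.e. $F'\subset f(F)$, and $f(F)=F'$.

**Step 2: each fiber inherits homogeneity.** Fix a fiber $F$ and $x,y\in F$. Let $f:X\to X$ be a $K$-biLipschitz surjection with $f(x)=y$. By Step 1, $f(F)$ is a fiber, and it contains $y$; so $f(F)=F$. The restrictions of such maps show that $F\subset\mathbb R^2$ is biLipschitz homogeneous. But $F$ is a nondegenerate h.i. continuum, which contradicts Corollary 5. $\blacksquare$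

## The three cases of the classification

*Proof of Theorem 1.* Let $X\subset\mathbb R^2$ be a nondegenerate biLipschitz homogeneous continuum. It is homogeneous under homeomorphisms, so by (HO) it is a Jordan curve, a pseudo-arc or a circle of pseudo-arcs. The pseudo-arc is excluded by Corollary 5 and the circle of pseudo-arcs by Proposition 7. So $X$ is a Jordan curve, and by the background fact on biLipschitz homogeneous Jordan curves it is a quasicircle. $\blacksquare$

## Constants that depend on the pair of points

The uniformity of $K$ was essential in Theorem 4, but it comes for free.

**Theorem 8.** Let $X$ be a compact metric space such that for all $x,y\in X$ there is a biLipschitz bijection $f$ of $X$ with $f(x)=y$, the constant being allowed to depend on $(x,y)$. Then $X$ is biLipschitz homogeneous with a uniform constant. Hence Theorem 1 and Corollary 5 hold under this weaker hypothesis.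

*Proof.* We may assume $X\neq\emptyset$. Fix $x_0\in X$, and for $L\in\mathbb N$ let $O_L$ be the set of all $f(x_0)$, where $f$ ranges over the $L$-biLipschitz bijections of $X$.

**Step 1: $O_L$ is closed, so that Baire's theorem can be used.** Let $f_n(x_0)\to y$ with $f_n$ $L$-biLipschitz bijections. By Arzelà–Ascoli, after passing to a subsequence, $f_n\to f$ and $f_n^{-1}\to g$ uniformly. The limit $f$ satisfies both $L$-biLipschitz inequalities, and $f\circ g=\lim f_n\circ f_n^{-1}=\mathrm{id}$, so $f$ is onto. Since $f(x_0)=y$, we have $y\in O_L$.

**Step 2: one constant works on an open set.** By hypothesis $X=\bigcup_LO_L$. By Baire's theorem some $O_L$ contains a nonempty open set $U$.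

**Step 3: spread it by compactness.** For each $y\in X$ there is a biLipschitz bijection $g$ of $X$ that takes a point of $U$ to $y$; then $y\in g(U)$, and $g(U)$ is open. By compactness $X=g_1(U)\cup\dots\cup g_m(U)$. So every $y\in X$ is $g_i(u)$ for some $i$ and some $u\in U\subset O_L$, and $u=f(x_0)$ with $f$ an $L$-biLipschitz bijection. Thus $y=h_y(x_0)$ with $h_y=g_i\circ f$, which is $L'$-biLipschitz, where $L'$ is $L$ times the largest of the biLipschitz constants of $g_1,\dots,g_m$. For $x,y\in X$ the map $h_yh_x^{-1}$ takes $x$ to $y$ and is $L'^2$-biLipschitz. $\blacksquare$

## Compact sets: circles times finite or Cantor sets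

**Theorem 9.** A nonempty compact biLipschitz homogeneous set $X\subset\mathbb R^2$ is homeomorphic to a finite set, a Cantor set, $S^1\times Z$ with $Z$ finite, or $S^1\times Z$ with $Z$ a Cantor set. In the last two cases all components are quasicircles with a common constant. Conversely, each of these types is realized by a biLipschitz homogeneous planar set.

*Proof.* **Step 1: components are points or Jordan curves.** Let $C$ be a component of $X$ and $x,y\in C$. A $K$-biLipschitz bijection $f$ of $X$ with $f(x)=y$ permutes components, and $f(C)$ contains $y$; so $f(C)=C$. Thus $C$ is a biLipschitz homogeneous continuum, and by Theorem 1 it is a point or a Jordan curve.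

**Step 2: read off the list (HO).** In (HO) the cases that involve a pseudo-arc or a circle of pseudo-arcs $P$, alone or in a product with a finite or a Cantor set, have components homeomorphic to $P$. Such $P$ is not a point. It is not a Jordan curve either, since it contains a nondegenerate indecomposable continuum, whereas the nondegenerate subcontinua of a Jordan curve are arcs and the whole curve, all decomposable. What is left is the list in the theorem.

**Step 3: a common constant for the components.** Suppose the components are Jordan curves. By Step 1 and Theorem 1 they are quasicircles. Fix a component $C$ with bounded-turning constant $a$. If $C'$ is another component, a $K$-biLipschitz bijection $f$ of $X$ that takes a point of $C$ to a point of $C'$ has $f(C)=C'$. For $u,v\in C$ joined by a subarc of diameter $\le a|u-v|$, the image arc joins $f(u)$ to $f(v)$ and has diameter $\le Ka|u-v|\le K^2a|f(u)-f(v)|$. So all other components have bounded-turning constant at most $K^2a$.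

**Step 4: finite sets and Cantor sets are realized.** A finite set has only finitely many permutations, each biLipschitz. Let $\mathcal C\subset[0,1]$ be the middle-thirds Cantor set, the set of sums $\sum_k2a_k3^{-k}$ with $a_k\in\{0,1\}$. If $x,y\in\mathcal C$ first differ at the $n$-th ternary digit, then
$$3^{-n}=2\cdot3^{-n}-\sum_{k>n}2\cdot3^{-k}\le|x-y|\le2\cdot3^{-n}+\sum_{k>n}2\cdot3^{-k}=3^{1-n}.$$
Translations of $\mathcal C\cong(\mathbb Z/2)^{\mathbb N}$ preserve $n$, so they are $3$-biLipschitz, and they act transitively.

**Step 5: products with the circle are realized.** Let $Z=1+\mathcal C$, or $Z\subset[1,2]$ finite and nonempty, and $X=\{re^{i\theta}:r\in Z\}$, which is homeomorphic to $S^1\times Z$. For $r,r'\in[1,2]$ let $\delta\in[0,\pi]$ be the distance of $\theta,\theta'$ on the circle and $\sigma=|r-r'|+\delta$. Then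
$$|re^{i\theta}-r'e^{i\theta'}|^2=(r-r')^2+4rr'\sin^2(\delta/2).$$
Since $\sin(\delta/2)\ge\delta/\pi$ and $rr'\ge1$, the right side is at least $\frac4{\pi^2}\big((r-r')^2+\delta^2\big)\ge\frac2{\pi^2}\sigma^2$. Since $\sin(\delta/2)\le\delta/2$ and $rr'\le4$, it is at most $(r-r')^2+4\delta^2\le4\sigma^2$. So the Euclidean distance lies between $\frac{\sqrt2}\pi\sigma$ and $2\sigma$. If $g$ is an $M$-biLipschitz bijection of $Z$, the map $re^{i\theta}\mapsto g(r)e^{i(\theta+\alpha)}$ changes $\sigma$ by a factor between $M^{-1}$ and $M$, so it is $\sqrt2\,\pi M$-biLipschitz on $X$. Let $g$ range over the transitive uniformly biLipschitz family of Step 4 on $Z$ (translations with $M=3$, or all permutations), and let $\alpha$ be arbitrary. These maps act transitively on $X$. $\blacksquare$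

## Metrics that make the pseudo-arc biLipschitz homogeneous

**Theorem 10 (the doubling hypothesis in Corollary 5 cannot be dropped).** Every homogeneous continuum $X$, in particular the pseudo-arc, admits for every $K>1$ a compatible metric in which it is $K$-biLipschitz homogeneous.

Here homogeneous means homogeneous under homeomorphisms, and compatible means inducing the given topology.

*Proof.* Let $d$ be a compatible metric on $X$ and $H$ the group of self-homeomorphisms of $X$ with uniform convergence, a Polish group. Fix $x_0\in X$.

**Step 1: a compact set of homeomorphisms that moves $x_0$ everywhere.** By Effros' theorem (Ann. of Math. 81 (1965)) the evaluation $h\mapsto h(x_0)$, $H\to X$, is an open surjection. Compact sets lift along open continuous surjections from complete metrizable spaces onto metrizable spaces (Bourbaki, *General Topology*, IX §2, Prop. 18). So there is a compact $C\subset H$ with $\{c(x_0):c\in C\}=X$. Let $S=C\cup C^{-1}\cup\{\mathrm{id}\}$, let $S^n$ be the set of $n$-fold products, and $S^0=\{\mathrm{id}\}$. Each $S^n$ is compact because $H$ is a topological group, and $S^n\subset S^m$ for $n\le m$ because $\mathrm{id}\in S$.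

**Step 2: a metric that discounts long words.** Put $\lambda=K^{-1/2}<1$ and
$$d'(x,y)=\sup_{n\ge0}\ \lambda^n\max_{g\in S^n}d(gx,gy).$$
The maxima exist by compactness, and $d'\le\operatorname{diam}X$. As a supremum of the pseudometrics $\lambda^nd(gx,gy)$, $d'$ is symmetric and satisfies the triangle inequality. The term $n=0$ gives $d'\ge d$, so $d'$ is a metric.

**Step 3: $d'$ is compatible with the topology.** Since $d'\ge d$, convergence in $d'$ implies convergence in $d$. Conversely, given $\varepsilon>0$, choose $m$ with $\lambda^m\operatorname{diam}X<\varepsilon$. The compact set $S^m$ is equicontinuous, so there is $\delta>0$ such that $d(x,y)<\delta$ implies $d(gx,gy)<\varepsilon$ for all $g\in S^m$. If $d(x,y)<\delta$, the terms with $n\le m$ are less than $\varepsilon$ because $S^n\subset S^m$, and those with $n>m$ are at most $\lambda^m\operatorname{diam}X<\varepsilon$. So $d'(x,y)\le\varepsilon$.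

**Step 4: elements of $S$ are $\lambda^{-1}$-biLipschitz.** For $s\in S$ and $g\in S^n$ we have $gs\in S^{n+1}$. Hence
$$d'(sx,sy)\le\sup_n\lambda^n\max_{g\in S^{n+1}}d(gx,gy)=\lambda^{-1}\sup_n\lambda^{n+1}\max_{g\in S^{n+1}}d(gx,gy)\le\lambda^{-1}d'(x,y).$$
The same holds for $s^{-1}\in S$, which gives the other inequality.

**Step 5: transitivity with constant $K$.** Given $x,y\in X$, take $c_1,c_2\in C$ with $c_1(x_0)=x$ and $c_2(x_0)=y$. Then $c_2c_1^{-1}$ maps $x$ to $y$. It is a product of two elements of $S$, so it is $\lambda^{-2}=K$-biLipschitz for $d'$. $\blacksquare$

By Theorem 4, every such metric on the pseudo-arc satisfies a logarithmic packing lower bound: a ball of radius $K\rho$ contains at least $J+1$ points that are $\rho/K$-separated, where $J$ is the integer part of $\log(D/8\rho)/\log(3K^2)$ and $8\rho\le D$. By Corollary 5, such a metric is never doubling.
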